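\title{A reversion of Cartan's second main theorem\\ by means of osculating flags}

\begin{abstract}
Let $f\colon\mathbf C\to\mathbf P^n$ be a linearly non-degenerate transcendental holomorphic curve, let $T$ be its characteristic, $N_1$ the counting function of the zeros of its Wronskian, and $m_p(r,f)$ the largest mean proximity of $f$ on the circle $|z|=r$ to a system of $p$ complete flags. We prove that $m_{p(r)}+N_1=(n+1+o(1))T$ outside a set of finite logarithmic measure as soon as $p(r)\ge(\log T(r))^{1+\varepsilon}$ and $\log p(r)=o(T(r))$. This confirms a conjecture on the reversion of Cartan's second main theorem: $[\log T]^N$ flags suffice, with any $N\ge2$, for every curve. The flags are the osculating flags of the curve at equally spaced points of the circle. Two examples with $n=1$ show that no bound $p\le c\log T$ suffices in general, so that $N=1$ fails, and that $\log p=o(T)$ cannot be relaxed to $\log p\le cT$.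
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Characteristic, proximity, ramification}

Let $f\colon\mathbf C\to\mathbf P^n$ be a holomorphic curve. We fix a homogeneous representation $(f_0,\dots,f_n)$ by entire functions without zeros common to all of them, and we write $f$ also for the map $(f_0,\dots,f_n)\colon\mathbf C\to\mathbf C^{n+1}$. Put
$$\|f\|=\sqrt{|f_0|^2+\dots+|f_n|^2},\qquad u=\log\|f\|,\qquad \langle h\rangle_r=\frac1{2\pi}\int_0^{2\pi}h(re^{i\theta})\,d\theta .$$
The \emph{Cartan--Nevanlinna characteristic} $T(r)=T(r,f)=\langle u\rangle_r-u(0)$ measures the growth of the curve. The curve is \emph{transcendental} if it is not rational, that is, if $T(r)/\log r$ is unbounded as $r\to\infty$, and \emph{linearly non-degenerate} if $f_0,\dots,f_n$ are linearly independent.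

For a point $x\in\mathbf P^n$ and a projective subspace $E=\mathbf P(V)$ let
$$d(x,E)=\frac{\|\pi_{V^\perp}x\|}{\|x\|},$$
where $\pi_{V^\perp}$ is the orthogonal projection onto $V^\perp$. This is the Fubini--Study distance measured as the sine of the angle between $x$ and $V$; for the hyperplane $a_0w_0+\dots+a_nw_n=0$ it equals $|a_0x_0+\dots+a_nx_n|/(\|x\|\,\|a\|)$. The angle itself differs from its sine by a factor in $[1,\pi/2]$, so the use of the geodesic distance would change the function $m_p$ below by $O(1)$ only. A \emph{complete flag} is a chain $A=(A^{(0)}\subset A^{(1)}\subset\dots\subset A^{(n-1)}\subset\mathbf P^n)$ of projective subspaces with $\dim A^{(j)}=j$, and we set $d(x,A)=\prod_{j=0}^{n-1}d(x,A^{(j)})$. Following Yamanoi, define for a positive integer $p$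
$$m_p(r,f)=\sup_{A_1,\dots,A_p}\Big\langle\max_{1\le i\le p}\log\frac1{d(f,A_i)}\Big\rangle_r ,$$
the supremum being taken over all choices of $p$ complete flags. The flags may be chosen anew for every $r$, and they may be repeated, so $m_p$ is nondecreasing in $p$.

Finally, let $f$ be linearly non-degenerate, let $W\not\equiv0$ be the Wronskian determinant of $f_0,\dots,f_n$, let $n_1(t)$ be the number of zeros of $W$ in $|z|\le t$ counted with multiplicity, and
$$N_1(r)=N_1(r,f)=\int_0^r\frac{n_1(t)-n_1(0)}t\,dt+n_1(0)\log r .$$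
For $n=1$ and $F=f_1/f_0$ we have $W=f_0^2F'$, and $n_1$ counts the ramification points of $F$.

Flags enter because a point of $\mathbf P^n$ can be close to several hyperplanes at once. Let $H_1,\dots,H_q$, $q>n$, be hyperplanes in general position (any $n+1$ of the defining unit forms $L_l$ are linearly independent), numbered for a given point $x$ so that $d(x,H_1)\le\dots\le d(x,H_q)$. No $n+1$ of them have a common point, so $d(x,H_{n+1})$ is bounded below by compactness. Moreover $d(x,H_1\cap\dots\cap H_i)\le C\,d(x,H_i)$ for $i\le n$, because $\max_{l\le i}|L_l(w)|$ and the distance from $w$ to $\ker L_1\cap\dots\cap\ker L_i$ are two norms on the same finite-dimensional quotient space. Hence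
$$\sum_{l=1}^q\log\frac1{d(x,H_l)}\le\log\frac1{d(x,A)}+C,\qquad A^{(n-i)}=H_1\cap\dots\cap H_i ,$$
and at most $q^n$ flags arise in this way. So $m_p$ with $p=q^n$ dominates, up to a constant, the total mean proximity of $f$ to the $q$ hyperplanes. For $n=1$ both flags and hyperplanes are points.

\subsection*{The conjecture}

A set $E\subset[1,\infty)$ has \emph{finite logarithmic measure} if $\int_Edr/r<\infty$. For each fixed $p$, the inequality
\begin{equation}\label{eq:cartan}
m_p(r,f)+N_1(r,f)\le(n+1+o(1))T(r,f),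
\end{equation}
as $r\to\infty$ outside a set of finite logarithmic measure, is equivalent to Cartan's second main theorem \cite{revers}. One asks when it is an equality. For $f=(1,e^z)$ we have $N_1=0$ and $T(r)=r/\pi+O(1)$; the distances to $0$ and $\infty$ are at most $|e^z|$ and $|e^{-z}|$, so $m_2(r)\ge\langle|\operatorname{Re}z|\rangle_r=2r/\pi$, and two points give equality. For the Weierstrass function, $N_1$ alone is asymptotic to $2T$ (Section~\ref{sec:many}). On the other hand, $\int_0^ze^{-\zeta^\nu}d\zeta$ has no ramification and tends to $\nu$ different limits along the rays $\arg z=2\pi j/\nu$, which suggests that the number of targets has to grow with the order of growth, and that for curves of infinite order $p$ has to tend to infinity with $r$. The following conjecture is posed in \cite{revers}; $[\,\cdot\,]$ is the integer part.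

\medskip
\noindent\textbf{Conjecture.} \emph{For every linearly non-degenerate transcendental curve $f$ there is a positive integer $N$ such that, with $\phi(r)=[\log T(r,f)]^N$,}
$$m_{\phi(r)}(r,f)+N_1(r,f)=(n+1+o(1))T(r,f)$$
\emph{as $r\to\infty$ outside some set of finite logarithmic measure.}
\medskip

As recorded in \cite{revers}, for $n=1$ this is a special case of a theorem of Yamanoi, and it is also known when $f_0,\dots,f_n$ are linearly independent solutions of a linear differential equation $w^{(m)}+a_{m-1}w^{(m-1)}+\dots+a_0w=0$ with polynomial coefficients.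

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $f\colon\mathbf C\to\mathbf P^n$ be linearly non-degenerate and transcendental, and let $0<\varepsilon\le1$. There are a constant $C$ and a set $E\subset[1,\infty)$ of finite logarithmic measure such that for all $r\ge1$, $r\notin E$:
\begin{itemize}
\item[(a)] for every integer $p\ge1$,
$$m_p(r,f)+N_1(r,f)\le(n+1)T(r)+C\big(\log p+\log T(r)\big);$$
\item[(b)] for every integer $p\ge(\log T(r))^{1+\varepsilon}$,
$$m_p(r,f)+N_1(r,f)\ge(n+1)T(r)-C\Big(\frac{T(r)\log\log T(r)}{(\log T(r))^{\varepsilon/2}}+\log r\Big).$$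
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $f$, $\varepsilon$, $E$ be as in Theorem~\ref{thm:main}. For every integer-valued function $p(r)\ge(\log T(r))^{1+\varepsilon}$ with $\log p(r)=o(T(r))$,
$$m_{p(r)}(r,f)+N_1(r,f)=(n+1+o(1))T(r),\qquad r\to\infty,\ r\notin E .$$
In particular the Conjecture holds for every $f$ with $N=2$, and with every $N\ge2$.
\end{corollary}

\begin{proof}
The function $s\mapsto T(e^s)$ is convex (Section~\ref{sec:tools}), so $(T(e^s)-T(1))/s$ is nondecreasing; it is unbounded because $f$ is transcendental. Hence $\log r=o(T(r))$, and both error terms in Theorem~\ref{thm:main} are $o(T)$. For the last statement take $\varepsilon=\frac12$: if $N\ge2$ and $r$ is large, then $[\log T]^N\ge(\log T-1)^2\ge(\log T)^{3/2}$ and $\log\,[\log T]^N\le N\log\log T=o(T)$.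
\end{proof}

Neither condition on $p(r)$ can be relaxed much, already for $n=1$.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] There is a transcendental entire function $F$ such that, for $f=(1,F)$, we have $N_1(r,f)\equiv0$, and there is a set $Z\subset[1,\infty)$ of infinite logarithmic measure such that for every constant $c$ and every integer-valued $p(r)$ with $1\le p(r)\le c\log T(r)$,
$$\limsup_{r\to\infty,\ r\in Z}\frac{m_{p(r)}(r,f)}{T(r)}\le1<2 .$$
So $N=1$ is not enough in general.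
\item[(ii)] The condition $\log p=o(T)$ cannot be weakened to $\log p\le cT$ for any $c>0$: if $f$ represents the Weierstrass function $\wp$ and $p(r)=[e^{cT(r)}]$, then $m_{p(r)}+N_1\ge(2+\frac c4-o(1))T$ as $r\to\infty$.
\end{itemize}
\end{theorem}

\begin{remark}\label{rem:hyp}
Both hypotheses on $f$ are needed. If $f$ lies in a hyperplane, then $W\equiv0$, and $m_1=+\infty$ because that hyperplane is a member of a flag. For the rational curve $f=(1,z)$ we have $N_1=0$ and $T(r)=\frac12\log(1+r^2)$. For $|z|=r\ge1$ and $A\in\mathbf C$,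
$$\frac1{d(z,A)}=\sqrt{1+r^2}\,\frac{\sqrt{1+|A|^2}}{|z-A|}\le\sqrt{1+r^2}\,\Big(1+\frac{2r}{|z-A|}\Big)\le\frac{3\sqrt{1+r^2}}{|\sin(\theta-\arg A)|},$$
and $1/d(z,\infty)=\sqrt{1+r^2}$. The bound $\max_i\log t_i\le2\log\sum_it_i^{1/2}$ and the concavity of the logarithm give $m_p\le T+2\log p+C$. So $m_p+N_1\le(1+o(1))T$ whenever $\log p=o(T)$.
\end{remark}

Section~\ref{sec:idea} explains the method for $n=1$. Sections~\ref{sec:logder} and~\ref{sec:upper} prove the upper bound, Sections~\ref{sec:frenet} and~\ref{sec:osc} the lower bound, and Sections~\ref{sec:many} and~\ref{sec:few} contain the two examples.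

\section{The idea, for meromorphic functions}\label{sec:idea}

Everything is organized around the function
$$v=(n+1)u-\log|W| .$$
It does not depend on the representation: if $f$ is multiplied by $e^h$, then $W$ is multiplied by $e^{(n+1)h}$. Jensen's formula says that $\langle\log|W|\rangle_r-N_1(r)$ is a constant, so
\begin{equation}\label{eq:meanv}
\langle v\rangle_r=(n+1)T(r)-N_1(r)+c_f
\end{equation}
with a constant $c_f$. Theorem~\ref{thm:main} therefore says that $m_p(r)$ equals $\langle v\rangle_r$ up to a small error, and we prove it by comparing $\log(1/d(f(z),A))$ with $v(z)$ pointwise. For every flag, the first exceeds the second by at most the logarithm of a ``logarithmic derivative''; this gives part (a). The point of part (b) is that one well-chosen flag achieves $v$ along a whole arc.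

Let $n=1$ and $F=f_1/f_0$. Then $d(a,b)=|a-b|/\sqrt{(1+|a|^2)(1+|b|^2)}$ is the chordal distance, that is, the Euclidean distance on a sphere of diameter $1$ under stereographic projection, and
$$\kappa=e^{-v}=\frac{|W|}{\|f\|^2}=\frac{|F'|}{1+|F|^2}$$
is the spherical derivative: $\kappa\,|dz|$ is the length element of that sphere pulled back by $F$. Cut the circle $|z|=r$ into $p$ arcs $I$ of angular length $\delta=2\pi/p\le1$, pick a point $z_I$ in each, and take as targets the values $A_I=F(z_I)$. A chord is shorter than a curve, so $d(F(z),A_I)\le r\delta\sup_I\kappa$ for $z\in I$. Taking logarithms,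
$$\log\frac1{d(F(z),A_I)}\ge v(z)-\log r-\omega(z),\qquad\omega(z)=\sup_{z'\in I}|v(z')-v(z)| ,$$
and by \eqref{eq:meanv}
$$m_p(r)+N_1(r)\ge2T(r)-\log r-\langle\omega\rangle_r+c_f .$$
The whole question is how short the arcs must be for the mean oscillation $\langle\omega\rangle_r$ to be $o(T)$.

\begin{example}\label{ex:exp}
Let $F=e^{z^\nu}$ and $x=r^\nu\cos\nu\theta$. Then $u=\frac12\log(1+e^{2x})=x^++O(1)$, so $T(r)=r^\nu/\pi+O(1)$, while $N_1(r)=(\nu-1)\log r$ and
$$v=\log(2\cosh x)-\log(\nu r^{\nu-1}).$$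
Since $\log(2\cosh x)=|x|+O(1)$ and $\langle|\cos\nu\theta|\rangle=2/\pi$, this confirms \eqref{eq:meanv}. The function $\log\cosh$ is $1$-Lipschitz and $|dx/d\theta|\le\nu r^\nu$, so $\omega\le\nu\delta r^\nu$, which is about $\pi\nu\delta\,T(r)$. The loss is a small multiple of $T$ when the number of arcs is large compared with the order $\nu$.
\end{example}

For a general curve the role of $\nu$ at the radius $r=e^s$ is played by the local order $\chi'(s)$, where $\chi(s)=\log T(e^s)$. The local order can be bounded in terms of $T$ alone if one gives up a small set of radii: for $a>0$ the set where $\chi'>\chi^{1+a}$ has measure at most $\int_{s_0}^\infty\chi'\chi^{-1-a}\,ds=\chi(s_0)^{-a}/a$. So somewhat more than $(\log T)^{1+a}$ arcs should suffice. For $a=0$ the integral $\int\chi'/\chi\,ds$ diverges and the argument breaks down; Theorem~\ref{thm:sharp}(i) shows that the conclusion breaks down with it.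

Two things remain to be done. For $n>1$ the value $f(z_I)$ must be replaced by a flag, and the inequality ``chord $\le$ arc'' by a bound for the distance to each of its members (Section~\ref{sec:frenet}). And the oscillation has to be estimated for an arbitrary curve, where $v$ has logarithmic singularities that may lie close to the circle (Section~\ref{sec:osc}).

\section{Conventions and tools}\label{sec:tools}

Throughout, $f$ is linearly non-degenerate and all radii $r$ satisfy $r\ge1$. The letter $C$ denotes positive constants that depend only on $f$ (with its representation) and on $\varepsilon$, never on radii, on $p$, on linear forms or on flags; their values change from place to place. We write $x^+=\max(x,0)$, $x^-=\max(-x,0)$, $\log^+=(\log)^+$. The Hermitian product $(x\,|\,y)$ on $\mathbf C^{n+1}$ is linear in $x$. A \emph{unit form} is a linear form $L(w)=(w\,|\,e)$ with $\|e\|=1$.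

\emph{Riesz measure and Jensen's formula.} If $w\not\equiv-\infty$ is subharmonic in $\mathbf C$, its Riesz measure is the positive measure $\mu_w=\frac1{2\pi}\Delta w$, finite on compact sets, and
\begin{equation}\label{eq:jensen}
\langle w\rangle_{t_2}-\langle w\rangle_{t_1}=\int_{t_1}^{t_2}\mu_w(|\zeta|\le t)\,\frac{dt}t,\qquad0<t_1<t_2 .
\end{equation}
So $\langle w\rangle_t$ is continuous, nondecreasing and convex in $\log t$. If $G\not\equiv0$ is a holomorphic map $\mathbf C\to\mathbf C^M$, then $\log\|G\|$ is subharmonic, and a zero of $G$ of order $m$ is an atom of mass $m$ of the Riesz measure; for $M=1$ the Riesz measure is the counting measure of the zeros. Taking $G=f$, we see that $T\ge0$ is continuous, nondecreasing and convex in $\log r$.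

\emph{Poisson--Jensen formula.} For such $w$ and $|z|<R$,
\begin{equation}\label{eq:PJ}
w(z)=\frac1{2\pi}\int_0^{2\pi}w(Re^{i\varphi})\operatorname{Re}\frac{Re^{i\varphi}+z}{Re^{i\varphi}-z}\,d\varphi-\int_{|\zeta|<R}\log\frac{|R^2-\bar\zeta z|}{R\,|z-\zeta|}\,d\mu_w(\zeta).
\end{equation}

\emph{Concavity.} For measurable $h\ge0$, $\langle\log h\rangle_r\le\log\langle h\rangle_r$.

\emph{Elementary inequalities.} The distance from $re^{i\theta}$ to the line through $0$ and $\zeta$ is $r|\sin(\theta-\arg\zeta)|$, hence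
\begin{equation}\label{eq:sin}
|re^{i\theta}-\zeta|\ge r|\sin(\theta-\arg\zeta)|\qquad(\zeta\in\mathbf C),
\end{equation}
with any value of $\arg0$. From $|\sin t|\ge2|t|/\pi$ on $|t|\le\pi/2$ we get $\int_0^{2\pi}|\sin t|^{-1/2}dt<\infty$ and, for $0<\delta\le\frac18$,
\begin{equation}\label{eq:phi}
\frac1{2\pi}\int_0^{2\pi}\min\Big(1,\frac{2\delta}{|\sin t|}\Big)dt\le\frac2\pi\int_0^{\pi/2}\min\Big(1,\frac{\pi\delta}t\Big)dt=2\delta\log\frac e{2\delta}\le4\delta\log\frac1\delta .
\end{equation}
Finally, since $-\log(1-t)\le t/(1-t)$ and $1-e^{-t}$ is concave,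
\begin{equation}\label{eq:log}
\big|\log|1+w|\big|\le2|w|\quad(|w|\le\tfrac12),\qquad\quad1-e^{-t}\ge t/2\quad(0\le t\le1).
\end{equation}

\section{Logarithmic derivatives, uniformly in the linear forms}\label{sec:logder}

In $m_p$ the flags depend on $r$, and their number grows. We therefore need an estimate of logarithmic derivatives whose constant does not depend on the linear forms, and which costs only $\log p$ when $p$ quotients are estimated at once. The first requirement is met by compactness of the set of unit forms. The second is met by bounding the mean of a \emph{power} of the quotient rather than of its logarithm: a maximum of $p$ logarithms is at most the logarithm of a sum of $p$ powers. Transcendence is not used in this section. For $1\le\rho<R$ put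
$$\Theta(\rho,R)=(T(R)+1)\,\frac R{R-\rho}\ \ge1 .$$

\begin{lemma}\label{lem:forms}
Let $L$ be a unit form, $h=L(f)$, and let $n(t,h)$ be the number of zeros of $h$ in $|z|\le t$. Then $u-\log|h|\ge0$, and
$$\langle u-\log|h|\rangle_t\le T(t)+C\quad(t\ge1),\qquad n(t,h)\le C\,\Theta(t,R)\quad(1\le t<R).$$
\end{lemma}

\begin{proof}
We first show that $\langle\log|L(f)|\rangle_1\ge-C$ for all unit forms $L$. Otherwise there are unit forms $L_i$ with $\langle\log|L_i(f)|\rangle_1\to-\infty$, and by compactness we may assume that $L_i$ tends to a unit form $L$. Since $f$ is non-degenerate, $L(f)\not\equiv0$, so there is $t_0\in(\frac12,1)$ such that $L(f)$ has no zeros on $|z|=t_0$. On this circle $\log|L_i(f)|\to\log|L(f)|$ uniformly. As means of subharmonic functions increase with the radius, $\langle\log|L_i(f)|\rangle_1\ge\langle\log|L_i(f)|\rangle_{t_0}\to\langle\log|L(f)|\rangle_{t_0}>-\infty$, a contradiction.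

Now $|h|\le\|f\|$, and for $t\ge1$ we have $\langle\log|h|\rangle_t\ge\langle\log|h|\rangle_1\ge-C$ and $\langle u\rangle_t=T(t)+u(0)$. This gives the first bound. By \eqref{eq:jensen}, $n(t,h)\log(R/t)\le\langle\log|h|\rangle_R-\langle\log|h|\rangle_t\le T(R)+C$, and $\log(R/t)\ge(R-t)/R$.
\end{proof}

Let $W(h_0,\dots,h_k)=\det(h_j^{(m)})_{0\le j,m\le k}$. A \emph{Wronskian quotient} is a meromorphic function
$$Q=\frac{W(h_0,\dots,h_k)}{h_0\cdots h_k},\qquad h_j=L_j(f),$$
where $0\le k\le n$ and $L_0,\dots,L_k$ are unit forms.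

\begin{lemma}\label{lem:logder}
Let $Q$ be a Wronskian quotient formed from $k+1$ forms and let $1\le\rho<R$. There is a measurable function $S\ge1$ on $|z|=\rho$ such that $|Q|\le CS^{k(k+1)/2}$ off a finite set and $\langle S^{1/2}\rangle_\rho\le C\,\Theta(\rho,R)$.
\end{lemma}

\begin{proof}
For $k=0$ we have $Q=1$; let $k\ge1$.

\emph{Reduction to logarithmic derivatives.} Put $g_j=h_j/h_0$ and $\ell_j=g_j'/g_j$, $1\le j\le k$. By Leibniz's rule and row operations, $W(h_0,\dots,h_k)=h_0^{k+1}W(1,g_1,\dots,g_k)=h_0^{k+1}\det(g_j^{(m)})_{1\le j,m\le k}$, so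
$$Q=\det\big(g_j^{(m)}/g_j\big)_{1\le j,m\le k}.$$
Give $\ell^{(i)}$ the weight $i+1$. The identity $g^{(m+1)}/g=(g^{(m)}/g)'+\ell\,g^{(m)}/g$, with $\ell=g'/g$, shows by induction that $g^{(m)}/g$ is a universal polynomial in $\ell,\ell',\dots,\ell^{(m-1)}$ all of whose monomials have weight $m$, because differentiating a factor and multiplying by $\ell$ both raise the weight by one; for instance $g''/g=\ell'+\ell^2$. Suppose that we have functions $S_j\ge1$ with
\begin{equation}\label{eq:ell}
|\ell_j^{(i)}|\le CS_j^{\,i+1}\qquad(0\le i<k).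
\end{equation}
Then $|g_j^{(m)}/g_j|\le CS_j^m$, and each term of the determinant is at most $CS^{1+2+\dots+k}$ with $S=\sum_jS_j$.

\emph{Construction of $S_j$.} Let $R'=(\rho+R)/2$, $q=R'/(R'-\rho)\ge1$, and $M_j=\langle|\log|g_j||\rangle_{R'}$. Since $|\log|g_j||\le(u-\log|h_j|)+(u-\log|h_0|)$, Lemma~\ref{lem:forms} gives $M_j\le2T(R)+C$. Subtract the formulas \eqref{eq:PJ} for $\log|h_j|$ and $\log|h_0|$ in $|z|<R'$ and apply $2\partial/\partial z$, which sends $\operatorname{Re}H$ to $H'$ for holomorphic $H$: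
$$\ell_j(z)=\frac1{2\pi}\int_0^{2\pi}\log|g_j(R'e^{i\varphi})|\,\frac{2R'e^{i\varphi}}{(R'e^{i\varphi}-z)^2}\,d\varphi+\sum_c\pm\Big(\frac1{z-c}+\frac{\bar c}{R'^2-\bar cz}\Big).$$
Here $c$ runs over the zeros in $|z|<R'$ of $h_j$ (sign $+$) and of $h_0$ (sign $-$), with multiplicity; let $n_j$ be their total number. The $i$-th derivative of $\bar c/(R'^2-\bar cz)$ is $i!\,(\bar c/(R'^2-\bar cz))^{i+1}$, and on $|z|=\rho$ we have $|R'^2-\bar cz|\ge|c|(R'-\rho)$. Hence, on $|z|=\rho$,
$$|\ell_j^{(i)}(z)|\le C\,\frac{R'M_j}{(R'-\rho)^{i+2}}+C\,\frac{n_j}{(R'-\rho)^{i+1}}+C\sum_c\frac1{|z-c|^{i+1}} .$$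
Put $S_j=q^2(1+M_j)+n_jq+\sum_c|z-c|^{-1}\ge1$. Since $R'\ge1$, the first fraction is at most $q^{i+2}M_j\le(q^2(1+M_j))^{i+1}$; the second is at most $n_jq^{i+1}\le(n_jq)^{i+1}$, as $n_j$ is an integer; the sum is at most $(\sum_c|z-c|^{-1})^{i+1}$. This proves \eqref{eq:ell}.

\emph{The mean of $S^{1/2}$.} The function $|z-c|^{-1}$ need not be integrable over the circle, but its square root is: by \eqref{eq:sin} and $\rho\ge1$, $\langle|z-c|^{-1/2}\rangle_\rho\le C$ for every $c$. The square root is subadditive, so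
$$\langle S_j^{1/2}\rangle_\rho\le q(1+M_j)^{1/2}+(n_jq)^{1/2}+Cn_j .$$
Here $q=\frac{R+\rho}{R-\rho}\le\frac{2R}{R-\rho}$, and $n_j\le C\,\Theta(R',R)=2C\,\Theta(\rho,R)$ by Lemma~\ref{lem:forms}. Each of the three terms is at most $C\,\Theta(\rho,R)$.
\end{proof}

\begin{corollary}\label{cor:max}
For any Wronskian quotients $Q_1,\dots,Q_p$ and $1\le\rho<R$,
$$\Big\langle\max_{1\le i\le p}\log^+|Q_i|\Big\rangle_\rho\le C\big(1+\log p+\log\Theta(\rho,R)\big).$$
\end{corollary}

\begin{proof}
With the functions $S_i\ge1$ of Lemma~\ref{lem:logder}, $\log^+|Q_i|\le C+n(n+1)\log S_i^{1/2}\le C+n(n+1)\log\sum_lS_l^{1/2}$. By concavity the mean of the last logarithm is at most $\log(pC\,\Theta(\rho,R))$.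
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $A$ be a flag, $A^{(j)}=\mathbf P(V_j)$. Choose an orthonormal basis $e_0,\dots,e_n$ with $V_j=\operatorname{span}(e_0,\dots,e_j)$, let $L_i=(\,\cdot\,|\,e_i)$, and let $Q_A$ be the Wronskian quotient formed from $L_0,\dots,L_n$. Then
$$d(f,A^{(j)})\,\|f\|=\Big(\sum_{i>j}|L_i(f)|^2\Big)^{1/2}\ge|L_{j+1}(f)|\quad(0\le j<n),\qquad\|f\|\ge|L_0(f)| ,$$
so $\|f\|^{n+1}d(f,A)\ge\prod_{j=0}^n|L_j(f)|$. A unitary change of coordinates multiplies $W$ by a number of modulus one, so the product equals $|W|/|Q_A|$. We obtain the pointwise bound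
\begin{equation}\label{eq:pointupper}
\log\frac1{d(f,A)}\le v+\log|Q_A| .
\end{equation}
With \eqref{eq:meanv} and Corollary~\ref{cor:max} it gives, for all $p\ge1$ and $1\le r<R$,
\begin{equation}\label{eq:upper}
m_p(r)+N_1(r)\le(n+1)T(r)+C\big(1+\log p+\log\Theta(r,R)\big).
\end{equation}

It remains to choose $R$ so close to $r$ that $T(R)$ is comparable with $T(r)$. For part (a) a crude choice would do, but for part (b) the size of $R/r$ determines the number of flags, so we take $R$ as large as the growth argument of Section~\ref{sec:idea} allows. Fix $\varepsilon\in(0,1]$, write $r=e^s$ and put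
$$\chi(s)=\log T(e^s),\qquad\Lambda=\Lambda(s)=\chi(s)^{1+\varepsilon/2}.$$
Since $T(r)\to\infty$, we can fix $s_0\ge1$ with
\begin{equation}\label{eq:s0}
\chi(s_0)\ge e\qquad\text{and}\qquad24\pi\,\chi(s_0)^{-\varepsilon/2}\le1 .
\end{equation}
A set of radii has finite logarithmic measure exactly when the corresponding set of $s$ has finite Lebesgue measure.

\begin{lemma}[Borel's growth lemma]\label{lem:borel}
The set $E_1=\{s\ge s_0:\ \chi(s+1/\Lambda(s))>\chi(s)+1\}$ has finite measure.
\end{lemma}

\begin{proof}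
Let $s_1=\inf E_1$ and $s_{j+1}=\inf\big(E_1\cap[s_j+1/\Lambda(s_j),\infty)\big)$, as long as these sets are nonempty. Each $s_j$ lies in the closure of $E_1$, so by continuity and monotonicity $\chi(s_{j+1})\ge\chi(s_j+1/\Lambda(s_j))\ge\chi(s_j)+1$. Hence $\chi(s_j)\ge j$, and $s_j\to\infty$ if the sequence is infinite. A point $s\in E_1$ with $s_j\le s<s_{j+1}$ (or $s\ge s_j$, if $s_j$ is the last term) satisfies $s<s_j+1/\Lambda(s_j)$ by the definition of $s_{j+1}$. So $E_1$ is covered by intervals of total length at most $\sum_jj^{-1-\varepsilon/2}<\infty$.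
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $s\ge s_0$, $s\notin E_1$, and $R=re^{1/\Lambda}$. Then $T(R)\le eT(r)$ and, by \eqref{eq:log}, $R/(R-r)=1/(1-e^{-1/\Lambda})\le2\Lambda$. So $1+\log\Theta(r,R)\le C\log T(r)$, and \eqref{eq:upper} gives (a). The set $E$ chosen in Section~\ref{sec:osc} contains $[1,e^{s_0}]$ and $\{e^s:s\in E_1\}$.
\end{proof}

\section{Osculating flags}\label{sec:frenet}

For $0\le k\le n$ let $F_k=f\wedge f'\wedge\dots\wedge f^{(k)}$, the vector of all $(k+1)\times(k+1)$ minors of the matrix with rows $f,f',\dots,f^{(k)}$, and let $F_{-1}=1$. Thus $F_0=f$, $F_n=W$, and the components of $F_k$ are the Wronskians of $k+1$ of the functions $f_j$. By the Cauchy--Binet formula $\|F_k\|^2$ is the Gram determinant of $f,\dots,f^{(k)}$, so $\|F_k\|/\|F_{k-1}\|$ is the distance from $f^{(k)}$ to $\operatorname{span}(f,\dots,f^{(k-1)})$. Where $W\ne0$, all $F_k\ne0$. Put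
$$u_k=\log\|F_k\|,\qquad v_k=(k+1)u-u_k,\qquad\kappa_k=\frac{\|F_{k-1}\|\,\|F_{k+1}\|}{\|F_k\|^2}\quad(0\le k<n).$$
The $u_k$ are subharmonic and $\not\equiv-\infty$. We have $v_{-1}=v_0=0$ and $v_n=v$; like $v$, the $v_k$ do not depend on the representation. For $n=1$, $\kappa_0$ is the spherical derivative. In the second difference of $v_k$ the terms with $u$ cancel, so
\begin{equation}\label{eq:kappa}
\log\kappa_k=u_{k-1}-2u_k+u_{k+1}=-v_{k-1}+2v_k-v_{k+1}.
\end{equation}
Summing twice, first $\sum_{k\le j}\log\kappa_k=u_{j+1}-u_j-u$ and then over $0\le j<n$, we get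
\begin{equation}\label{eq:sumkappa}
\sum_{j=0}^{n-1}\sum_{k=0}^j\log\kappa_k=u_n-(n+1)u=-v .
\end{equation}

At a point $z_0$ with $W(z_0)\ne0$ the \emph{osculating flag} is
$$A^{(j)}=\mathbf P\operatorname{span}\big(f(z_0),f'(z_0),\dots,f^{(j)}(z_0)\big).$$
Taylor's formula shows why this is the right target. As $z\to z_0$, the first term of the expansion of $f(z)$ that leaves the span is $f^{(j+1)}(z_0)(z-z_0)^{j+1}/(j+1)!$, so
$$d(f(z),A^{(j)})\sim\frac{|z-z_0|^{j+1}}{(j+1)!}\,\frac{\|F_{j+1}\|}{\|F_j\|\,\|f\|}(z_0)=\frac{|z-z_0|^{j+1}}{(j+1)!}\,\kappa_0\cdots\kappa_j(z_0),$$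
and by \eqref{eq:sumkappa} the product over $j$ of $\kappa_0\cdots\kappa_j$ is $e^{-v}$. Our arcs are not infinitesimal, however, and we have no control of the Taylor remainder. The moving orthonormal frame of the curve gives an exact inequality that involves nothing but the suprema of the $\kappa_k$.

\begin{lemma}\label{lem:frenet}
Let $I$ be a closed arc of $|z|=r$ of angular length $\delta$ on which $W\ne0$, let $A$ be the osculating flag at a point $z_0=re^{i\theta_0}\in I$, and let $q_k=r\delta\sup_I\kappa_k$. Then $d(f(z),A^{(j)})\le q_0q_1\cdots q_j$ for $z\in I$ and $0\le j<n$.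
\end{lemma}

\begin{proof}
\emph{The frame.} The Gram--Schmidt process applied to $f,f',\dots,f^{(n)}$ at $z=re^{i\theta}\in I$ gives an orthonormal basis $e_0,\dots,e_n$, smooth in $\theta$, with
$$(f^{(k)}\,|\,e_k)=\frac{\|F_k\|}{\|F_{k-1}\|},\qquad e_k\in\frac{\|F_{k-1}\|}{\|F_k\|}f^{(k)}+\operatorname{span}(f,\dots,f^{(k-1)}).$$
Let a dot denote $d/d\theta$. Since $\frac d{d\theta}f^{(k)}=izf^{(k+1)}$, for $k<n$ the vector $\dot e_k$ equals $iz\frac{\|F_{k-1}\|}{\|F_k\|}f^{(k+1)}$ modulo $\operatorname{span}(e_0,\dots,e_k)$. Hence $\dot e_k\in\operatorname{span}(e_0,\dots,e_{k+1})$ and $a_k:=(\dot e_k\,|\,e_{k+1})=iz\kappa_k$. Differentiating $(e_k\,|\,e_l)=\mathrm{const}$ gives $(\dot e_k\,|\,e_l)=-\overline{(\dot e_l\,|\,e_k)}$. This is $0$ for $l<k-1$, equals $-\bar a_{k-1}$ for $l=k-1$, and is purely imaginary for $l=k$. So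
$$\dot e_k=-\bar a_{k-1}e_{k-1}+i\beta_ke_k+a_ke_{k+1},\qquad\beta_k\in\mathbf R,\quad|a_k|=r\kappa_k\qquad(0\le k<n),$$
where the first term is absent for $k=0$.

\emph{A chain of differential inequalities.} Fix $j<n$ and a unit vector $w$ orthogonal to $e_0(\theta_0),\dots,e_j(\theta_0)$. Put $y_k=(e_k(\theta)\,|\,w)$ and $Y_k=(|y_0|^2+\dots+|y_k|^2)^{1/2}$. Then $Y_k\le1$ by Bessel's inequality, and $Y_k(\theta_0)=0$ for $k\le j$. The $y_k$ satisfy the same equations as the $e_k$, so for $k<n$
$$\tfrac12\tfrac d{d\theta}Y_k^2=\operatorname{Re}\sum_{i\le k}\dot y_i\bar y_i=-\sum_{1\le i\le k}\operatorname{Re}(\bar a_{i-1}y_{i-1}\bar y_i)+\sum_{0\le i\le k}\operatorname{Re}(a_iy_{i+1}\bar y_i)=\operatorname{Re}(a_ky_{k+1}\bar y_k),$$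
because $\bar a_{i-1}y_{i-1}\bar y_i$ and $a_{i-1}y_i\bar y_{i-1}$ are complex conjugates and all inner terms cancel. For $t>0$ this gives
$$\Big|\frac d{d\theta}(Y_k^2+t)^{1/2}\Big|\le\frac{|a_k|\,|y_{k+1}|\,|y_k|}{(Y_k^2+t)^{1/2}}\le r\kappa_kY_{k+1}.$$
Integrating from $\theta_0$ and letting $t\to0$, we get $\sup_IY_k\le q_k\sup_IY_{k+1}$ for $k\le j$. Therefore $|(e_0(\theta)\,|\,w)|=Y_0\le q_0\cdots q_j\sup_IY_{j+1}\le q_0\cdots q_j$. Since $e_0=f/\|f\|$, the supremum of $|(e_0(\theta)\,|\,w)|$ over all admissible $w$ is $d(f(z),A^{(j)})$.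
\end{proof}

Suppose that $W$ has no zeros on $|z|=r$, so that all $v_k$ are continuous there. Divide the circle into $p$ closed arcs of angular length $\delta=2\pi/p$, and for $z$ in an arc $I$ put
$$\omega_k(z)=\sup_{z'\in I}|v_k(z')-v_k(z)| ,\qquad\omega_{-1}=\omega_0=0 .$$
(The finitely many endpoints do not affect means.)

\begin{proposition}\label{prop:reduction}
If $W$ has no zeros on $|z|=r$ and $\delta=2\pi/p\le1$, then
$$m_p(r)+N_1(r)\ge(n+1)T(r)-\frac{n(n+1)}2\log r-4n\sum_{k=1}^n\langle\omega_k\rangle_r-C .$$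
\end{proposition}

\begin{proof}
For each arc take the osculating flag at one of its points; this gives $p$ flags. Let $z\in I$ and let $A$ be the flag of $I$. By \eqref{eq:kappa} and $\delta\le1$,
$$\log q_k\le\log r+\log\kappa_k(z)+\omega_{k-1}(z)+2\omega_k(z)+\omega_{k+1}(z).$$
In $\sum_{j<n}\sum_{k\le j}$ there are $n(n+1)/2$ terms, and each $k$ occurs at most $n$ times. So Lemma~\ref{lem:frenet} and \eqref{eq:sumkappa} give
$$\log\frac1{d(f(z),A)}\ge-\sum_{j=0}^{n-1}\sum_{k=0}^j\log q_k\ge v(z)-\frac{n(n+1)}2\log r-4n\sum_{k=1}^n\omega_k(z).$$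
Take the mean over the circle and use \eqref{eq:meanv}.
\end{proof}

\section{Oscillation on short arcs and the lower bound}\label{sec:osc}

We have to show that $\langle\omega_k\rangle_r=o(T(r))$ when $\delta$ is somewhat smaller than $1/\Lambda$. The function $v_k$ is a difference of subharmonic functions, and we represent it by the Poisson--Jensen formula in a disc of radius about $r(1+1/\Lambda)$, the largest disc in which Lemma~\ref{lem:borel} controls $T$. This requires a bound for $\langle|v_k|\rangle$ on the boundary and a bound for the Riesz masses. One works with $v_k$ and not with $u_k$ because $\langle|u_k|\rangle$ cannot be bounded in terms of $T$: it changes when the representation is multiplied by $e^h$, and $T$ does not.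

The total mass will be $O(\Lambda T)$, and a unit mass contributes $O(\delta\log\frac1\delta)$ to the mean oscillation, unless it is very close to the circle. A unit mass at relative distance $x\ll\delta$ from the circle makes $\log|z-\zeta|$ oscillate by about $\log(\delta/x)$ on an arc, and by $+\infty$ if it lies on the circle. So we remove a second set of radii, those near which the mass is too concentrated.

Let $\mu_k$ be the Riesz measure of $u_k$ and $\mu=\mu_0+\dots+\mu_n$. For $s\ge s_0$, $r=e^s$, put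
$$\eta=\eta(s)=\frac1{3\Lambda(s)}\le\frac13,\qquad R_j=re^{j\eta}\quad(j=1,2,3),\qquad x(\zeta)=\big|\log|\zeta|-s\big| ,$$
$$J(s)=\int_{x(\zeta)\le\eta}x(\zeta)^{-1/2}\,d\mu(\zeta)\in[0,+\infty].$$

\begin{lemma}\label{lem:good}
There is a set $E_2\subset[s_0,\infty)$ of finite measure such that for $s\ge s_0$, $s\notin E_1\cup E_2$, and $0\le k\le n$,
\begin{gather}
\mu(|\zeta|\le R_1)\le C\Lambda T(r),\label{eq:mass}\\
\langle|v_k|\rangle_{R_1}\le CT(r),\label{eq:vk}\\
J(s)\le C\Lambda^2T(r).\label{eq:J}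
\end{gather}
\end{lemma}

\begin{proof}
\emph{The negative part of $v_k$.} Each component of $F_k$ is $Q\cdot f_{j_0}\cdots f_{j_k}$, where $Q$ is the Wronskian quotient formed from $k+1$ coordinate forms. Hence $\|F_k\|\le\|f\|^{k+1}\sum|Q|$, the sum having at most $2^{n+1}$ terms, and $v_k^-\le C+\max\log^+|Q|$. Corollary~\ref{cor:max} gives $\langle v_k^-\rangle_\rho\le C(1+\log\Theta(\rho,R))$ for $1\le\rho<R$. Let $s\notin E_1$. Then $T(R_3)\le eT(r)$, and for $j=1,2$ we have $\Theta(R_j,R_{j+1})\le(eT(r)+1)\cdot6\Lambda$ by \eqref{eq:log}. So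
$$\langle v_k^-\rangle_{R_j}\le C\log T(r)\le CT(r)\qquad(j=1,2).$$

\emph{Proof of \eqref{eq:mass} and \eqref{eq:vk} for $s\notin E_1$.} We have $\langle u\rangle_{R_j}=T(R_j)+u(0)\le CT(r)$ and $\langle u_k\rangle_{R_1}\ge\langle u_k\rangle_1\ge-C$. Since $u_k=(k+1)u-v_k\le(k+1)u+v_k^-$, we get $\langle u_k\rangle_{R_2}\le CT(r)$, and by \eqref{eq:jensen}
$$\eta\,\mu_k(|\zeta|\le R_1)\le\langle u_k\rangle_{R_2}-\langle u_k\rangle_{R_1}\le CT(r),$$
which is \eqref{eq:mass}. Next, $\langle v_k\rangle_{R_1}=(k+1)\langle u\rangle_{R_1}-\langle u_k\rangle_{R_1}\le CT(r)$, and $|v_k|=v_k+2v_k^-$ gives \eqref{eq:vk}.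

\emph{Proof of \eqref{eq:J}.} We average $J$ over the radii at which $T$ has a given size. For an integer $m\ge1$ let $G_m=\{s\ge s_0:\ s\notin E_1,\ m\le\chi(s)<m+1\}$. The closed discs $|\zeta|\le e^{s+\eta(s)}$, $s\in G_m$, are nested, and by \eqref{eq:mass} each has $\mu$-measure at most $B_m:=C(m+1)^{1+\varepsilon/2}e^{m+1}$. So their union $U_m$, which is an increasing union of countably many of them, has $\mu(U_m)\le B_m$. The integrand of $J$ is a nonnegative Borel function of $(s,\zeta)$, as $\eta$ is continuous, and for $s\in G_m$ it vanishes off $U_m$. By Tonelli's theorem,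
$$\int_{G_m}J(s)\,ds\le\int_{U_m}\Big(\int_{-1}^1|t|^{-1/2}dt\Big)d\mu=4\mu(U_m)\le4B_m .$$
By Chebyshev's inequality the set of $s\in G_m$ with $J(s)>B_mm^{1+\varepsilon/2}$ has measure at most $4m^{-1-\varepsilon/2}$. Let $E_2$ be the union of these sets; its measure is finite. If $s\notin E_1\cup E_2$ and $m=[\chi(s)]$, then $J(s)\le B_mm^{1+\varepsilon/2}\le C\Lambda^2T(r)$, since $m\le\chi(s)$, $m+1\le2\chi(s)$ and $e^{m+1}\le eT(r)$.
\end{proof}

Let
$$E=[1,e^{s_0}]\cup\{e^s:\ s\in E_1\cup E_2\},$$
a set of finite logarithmic measure. Fix $r\notin E$. Since $J(s)<\infty$, the circle $|\zeta|=r$ carries no $\mu$-mass. In particular $W$ has no zeros on it, for a zero of $W$ is an atom of $\mu_n$. Put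
$$p_0=\lceil(\log T(r))^{1+\varepsilon}\rceil,\qquad\delta=2\pi/p_0 ,$$
and let $\omega_k$ be defined by the division into $p_0$ arcs. Then, by \eqref{eq:s0},
\begin{equation}\label{eq:delta}
\Lambda\delta\le2\pi(\log T(r))^{-\varepsilon/2}\le\tfrac1{12},\qquad\text{so}\qquad4\delta\le\eta,\quad\delta\le\tfrac1{12},\quad R_1-r\ge r\eta\ge2r\delta .
\end{equation}

\begin{lemma}\label{lem:osc}
For $r\notin E$ and $1\le k\le n$,
$$\langle\omega_k\rangle_r\le CT(r)\,\Lambda\delta\,\log\log T(r)\le CT(r)(\log T(r))^{-\varepsilon/2}\log\log T(r).$$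
\end{lemma}

\begin{proof}
Write $T=T(r)$. Apply \eqref{eq:PJ} with $R=R_1$ to $u$ and to $u_k$. Both are finite on $|z|=r$, so there
$$v_k(z)=H(z)-\int_{|\zeta|<R_1}G(z,\zeta)\,d\big((k+1)\mu_0-\mu_k\big)(\zeta),$$
with both integrals finite, where $H$ is the Poisson integral of $v_k|_{|z|=R_1}$ and $G(z,\zeta)=\log|R_1^2-\bar\zeta z|-\log R_1-\log|z-\zeta|$. Since $(k+1)\mu_0+\mu_k\le(n+1)\mu$, for $z,z'$ in the same arc $I$
\begin{equation}\label{eq:split}
|v_k(z')-v_k(z)|\le|H(z')-H(z)|+(n+1)\int_{|\zeta|<R_1}|G(z',\zeta)-G(z,\zeta)|\,d\mu(\zeta).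
\end{equation}
We bound the right side by a function of $z=re^{i\theta}$ alone, using $|z-z'|\le r\delta$.

\emph{The harmonic part.} For $|w|=R_1$ the gradient of $\operatorname{Re}\frac{w+z''}{w-z''}$ in $z''$ has modulus $2R_1/|w-z''|^2$. For $z''\in I$ we have $|z''-z|\le r\delta\le\frac12(R_1-r)\le\frac12|w-z|$, hence $|w-z''|\ge\frac12|w-z|$. Integrating along the arc from $z$ to $z'$, whose length is at most $r\delta$,
$$|H(z')-H(z)|\le\frac{r\delta}{2\pi}\int_0^{2\pi}|v_k(R_1e^{i\varphi})|\,\frac{8R_1}{|R_1e^{i\varphi}-z|^2}\,d\varphi .$$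
The mean of the Poisson kernel is $1$, that is, $\langle|w-z|^{-2}\rangle_r=(R_1^2-r^2)^{-1}$. So the mean over $z$ of the right side is
$$\frac{8r\delta R_1}{R_1^2-r^2}\langle|v_k|\rangle_{R_1}\le\frac{8r\delta}{R_1-r}\,CT\le\frac{8\delta}\eta\,CT\le C\Lambda\delta T,$$
by \eqref{eq:vk}.

\emph{A logarithm with a distant singularity.} Let $\Psi(t)=\min(1,2\delta/|\sin t|)$. If $\xi\in\mathbf C$ and $|z-\xi|\ge2r\delta$, then \eqref{eq:log} with $w=(z'-z)/(z-\xi)$ and \eqref{eq:sin} give
\begin{equation}\label{eq:far}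
\big|\log|z'-\xi|-\log|z-\xi|\big|\le\frac{2r\delta}{|z-\xi|}\le\Psi(\theta-\arg\xi).
\end{equation}
For $\zeta\ne0$ we have $\log|R_1^2-\bar\zeta z|=\log|\zeta|+\log|z-\xi|$ with $\xi=R_1^2/\bar\zeta$, $\arg\xi=\arg\zeta$ and $|z-\xi|\ge R_1-r\ge2r\delta$; so \eqref{eq:far} applies to the first term of $G$. For $\zeta=0$ this term is constant. The bound \eqref{eq:far} also applies to $\log|z-\zeta|$ when $|z-\zeta|\ge2r\delta$.

\emph{A logarithm with a near singularity.} Let $|z-\zeta|<2r\delta$ and $y=\big||\zeta|/r-1\big|$, which is positive for $\mu$-almost every $\zeta$. Both $|z-\zeta|$ and $|z'-\zeta|$ lie in $[ry,3r\delta]$, so their logarithms differ by at most $\log(3\delta/y)$. As $y<2\delta\le\frac12$, \eqref{eq:log} gives $x(\zeta)\le2y$. Hence $x(\zeta)\le4\delta\le\eta$ and $\log(3\delta/y)\le\log(6\delta/x(\zeta))\le\log(1/x(\zeta))$. For fixed $\zeta$, the inequality $|re^{i\theta}-\zeta|<2r\delta$ forces $\cos(\theta-\arg\zeta)>0$ (otherwise the distance is at least $r$) and $|\sin(\theta-\arg\zeta)|<2\delta$,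 so $|\theta-\arg\zeta|<\arcsin2\delta\le\pi\delta$ modulo $2\pi$. These $\theta$ occupy a fraction at most $\delta$ of the circle.

\emph{Summation over the masses.} We have shown
$$|G(z',\zeta)-G(z,\zeta)|\le2\Psi(\theta-\arg\zeta)+\mathbf 1_{\{|z-\zeta|<2r\delta\}}\log\frac1{x(\zeta)},$$
and the mean over $z$ of the right side is at most $8\delta\log\frac1\delta+\delta\,\mathbf 1_{\{x(\zeta)\le\eta\}}\log\frac1{x(\zeta)}$ by \eqref{eq:phi}. By \eqref{eq:split}, Tonelli's theorem and \eqref{eq:mass},
$$\langle\omega_k\rangle_r\le C\Lambda\delta T+C\Lambda T\,\delta\log\frac1\delta+C\delta\int_{x\le\eta}\log\frac1x\,d\mu .$$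
The inequality $\log t\le\log\Lambda+t/\Lambda$ with $t=x^{-1/2}$, together with \eqref{eq:mass} and \eqref{eq:J}, gives
$$\int_{x\le\eta}\log\frac1x\,d\mu\le2\log\Lambda\cdot\mu(|\zeta|\le R_1)+\frac{2J(s)}\Lambda\le C\Lambda T(\log\Lambda+1).$$
Finally $1\le\log\log T$ by \eqref{eq:s0}, $\log\Lambda\le\frac32\log\log T$, and $\log\frac1\delta\le\log p_0\le C\log\log T$. The second inequality of the lemma is \eqref{eq:delta}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $r\notin E$. Proposition~\ref{prop:reduction} with $p=p_0$ and Lemma~\ref{lem:osc} give the bound (b) for $m_{p_0}$; the additive constant is absorbed in $C\log r$, as $\log r\ge s_0\ge1$. An integer $p\ge(\log T(r))^{1+\varepsilon}$ satisfies $p\ge p_0$, so $m_p\ge m_{p_0}$.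
\end{proof}

\section{Too many flags: the Weierstrass function}\label{sec:many}

With very many targets one can approximate every point of $\mathbf P^1$, and $m_p$ is large for a reason that has nothing to do with the function. This contradicts the equality as soon as $N_1$ alone exhausts $2T$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
Let $f=(f_0,f_1)$ with $f_1/f_0=\wp$, and let $a$ be the area of a period parallelogram. Off the poles, $u=\frac12\log(1+|\wp|^2)+\log|f_0|$, so the Riesz measure $\mu_0$ of the smooth function $u$ has the density $\frac1\pi|\wp'|^2/(1+|\wp|^2)^2$. This is the pull-back of the measure $\frac1\pi(1+|w|^2)^{-2}dA(w)$, of total mass $1$. As $\wp$ takes each value twice in a period parallelogram, each parallelogram has mass $2$. The disc $|z|\le t$ contains, and is covered by, $\pi t^2/a+O(t)$ parallelograms of the period tiling, so \eqref{eq:jensen} with $t_1\to0$ gives the Ahlfors--Shimizu form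
$$T(r)=\int_0^r\mu_0(|\zeta|\le t)\frac{dt}t\sim\int_0^r\frac{2\pi t}a\,dt=\frac{\pi r^2}a .$$
The Wronskian $W=f_0^2\wp'$ has four simple zeros per parallelogram: the three zeros of $\wp'$ at the half-periods, and the lattice point, where $f_0^2$ vanishes to order $4$ and $\wp'$ has a pole of order $3$. So $n_1(t)\sim4\pi t^2/a$ and $N_1(r)\sim2\pi r^2/a\sim2T(r)$.

Let $0<\gamma\le1$ and take a maximal set of points of $\mathbf P^1$ with mutual chordal distances greater than $\gamma$. Every point of $\mathbf P^1$ is within $\gamma$ of this set. The open caps of chordal radius $\gamma/2$ about its points are disjoint and have area $\pi\gamma^2/4$ on the sphere of diameter $1$, whose area is $\pi$; so the set has at most $4\gamma^{-2}$ points. Take $\gamma=e^{-cT(r)/4}$. For large $r$ we have $4e^{cT/2}\le[e^{cT}]=p$, and with these points as flags $m_p\ge\log(1/\gamma)=cT/4$. Hence $m_p+N_1\ge(2+\frac c4-o(1))T$ as $r\to\infty$.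
\end{proof}

\section{Too few flags: $c\log T$ points do not suffice}\label{sec:few}

\subsection*{The model and the plan}

Consider $\int_0^ze^{-\zeta^\nu}d\zeta$ on a circle $|z|=\rho$, and put $V=\rho^\nu$, $z=\rho e^{i(2\pi j+\psi)/\nu}$, $|\psi|\le\pi$. The derivative has modulus $e^{-V\cos\psi}$ and no zeros. The picture, made precise in Lemma~\ref{lem:Phi}, is as follows. Where $\cos\psi<0$ the function has modulus up to about $e^{V|\cos\psi|}$; where $\cos\psi>0$ it is within about $e^{-V\cos\psi}$ of its limit $e^{2\pi ij/\nu}\Gamma(1+1/\nu)$ along the ray $\psi=0$. So $v$ is about $V|\cos\psi|$, with mean $2V/\pi$, and $T$ is about $V/\pi$. The point $\infty$ collects one half of $\langle v\rangle$. The other half is divided equally among $\nu$ different limits, and $p$ points collect at most the fraction $p/\nu$ of it.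

We want an entire function that imitates this model, with $\nu=\nu_k\to\infty$, on annuli where $\log T$ is much smaller than $\nu$. Since $\log T\approx\log V=\nu\log\rho$, we take $\rho\in[1+\frac1k,1+\frac2k]$: there $\log V\le2\nu/k$, while $V$ is still exponentially large in $\nu$, and the logarithmic lengths of these intervals have a divergent sum. We put
$$F(z)=\int_0^ze^{-g(\zeta)}d\zeta,\qquad g(z)=\sum_{k\ge1}(z/\tau^{(k)})^{\nu_k},$$
so that on the $k$-th annulus $g$ is the $k$-th term plus a polynomial $P$ of much lower degree plus a negligible tail. For $f=(1,F)$ we have $W=F'=e^{-g}$, so $f$ is non-degenerate and $N_1\equiv0$.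

The difficulty is that $P$ changes the $\nu$ limits, which are no longer explicit, and the argument needs them to be separated. For a very small parameter $\tau$ the polynomial $P$ is negligible on the relevant disc and the limits can be computed; but we need $|\tau|$ large. The limits depend holomorphically on $\log\tau$, and a holomorphic function that is not too small at one point and not too large in a disc is not too small on most of the disc. This yields a separation $e^{-b}$ with $b$ polynomial in $\nu$, which is negligible against $V$.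

\subsection*{One step of the construction}

Let $P$ be a polynomial with $P(0)=0$, let $D=\max(1,\deg P)$, $R\ge1$, and fix $c_P\ge1$ with $|P(z)|\le c_P|z|(1+|z|)^D$. For an integer $\nu>D$ and $\tau\in\mathbf C\setminus\{0\}$ put
$$\tau_j=\tau e^{2\pi ij/\nu},\qquad I_j=\tau_j\int_0^\infty e^{-P(\tau_jt)-t^\nu}dt\quad(0\le j<\nu),\qquad B=\nu^{3D+4},\quad b=\nu^{3D+10}.$$
The substitution $\zeta=\tau_jt$ shows that $I_j$ is the limit, along the ray through $\tau_j$, of
$$\Phi(z)=\int_0^ze^{-P(\zeta)-(\zeta/\tau)^\nu}d\zeta .$$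
``For large $\nu$'' means for all $\nu\ge\nu_*$, where $\nu_*$ depends only on $P$ and $R$.

\begin{lemma}\label{lem:sep}
For large $\nu$ there is $\tau$ with $R\le|\tau|\le2R$ such that $|I_j|\le e^B$ for all $j$ and $|I_j-I_l|\ge e^{-b}$ for $j\ne l$.
\end{lemma}

\begin{proof}
Put $\tau=e^{-\lambda/\nu}$, $\lambda\in\mathbf C$. The $I_j$ are entire functions of $\lambda$, since $\nu>\deg P$ makes the integrals converge uniformly for $\lambda$ in compact sets.

\emph{Lower bound at one point.} Let $\lambda_0=2\nu\log\nu$, so that $\tau=\nu^{-2}$. For $0\le t\le2$ we have $|P(\tau_jt)|\le2c_P3^D\nu^{-2}\le1$. For $t\ge2$ we have $|P(\tau_jt)|\le c_P2^D\nu^{-2}t^{D+1}\le t^{D+1}$ and $t^\nu\ge2t^{D+1}$. With $|e^{-P}-1|\le|P|e^{|P|}$,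
$$\Big|\int_0^\infty\big(e^{-P(\tau_jt)}-1\big)e^{-t^\nu}dt\Big|\le\frac{4ec_P3^D}{\nu^2}+\frac{c_P2^D}{\nu^2}\int_2^\infty t^{D+1}e^{-t^{D+1}}dt=\frac{C_P}{\nu^2},$$
where $C_P$ depends only on $P$. Further $\Gamma(1+\frac1\nu)=\int_0^\infty e^{-t^\nu}dt\ge1/e$ and $|e^{2\pi ij/\nu}-e^{2\pi il/\nu}|\ge2\sin(\pi/\nu)\ge4/\nu$. Since $4/e>1$, for large $\nu$
$$|I_j-I_l|\ge\nu^{-2}\Big(\frac4{e\nu}-\frac{2C_P}{\nu^2}\Big)\ge\nu^{-3}\qquad(\lambda=\lambda_0,\ j\ne l).$$

\emph{Upper bound in a disc.} Let $U=\{|\lambda-\lambda_0|\le4\nu\log\nu\}$. There $\operatorname{Re}\lambda\ge-2\nu\log\nu$, so $|\tau|\le\nu^2$. For $t\le2$, $|P(\tau_jt)|\le2c_P\nu^2(1+2\nu^2)^D\le\nu^{3D+3}$. For $t\ge2$, $|P(\tau_jt)|\le c_P2^D\nu^{2D+2}t^{D+1}\le\nu^{2D+3}t^{D+1}\le t^\nu-t$, the last step because $t^\nu\ge2^{\nu-D-1}t^{D+1}$ and $2^{\nu-D-1}\ge\nu^{2D+3}+1$. Hence $|I_j|\le\nu^2(2e^{\nu^{3D+3}}+1)\le\frac12e^B$ and $|I_j-I_l|\le e^B$ in $U$.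

\emph{Choice of $\lambda$.} The function $h=\log|I_j-I_l|$ is subharmonic, $h\le B$ in $U$, and $h(\lambda_0)\ge-3\log\nu\ge-B$. Its area mean over $U$ is at least $h(\lambda_0)$, so the area mean of $h^-=h^+-h$ is at most $2B$. By Chebyshev's inequality the set $\{\lambda\in U:h<-\nu^5B\}$ has area at most $2\nu^{-5}\cdot16\pi\nu^2\log^2\nu$. The union of these sets over the fewer than $\nu^2$ pairs $j<l$ has area at most $32\pi\nu^{-1}\log^2\nu$. The rectangle
$$-\nu\log2R\le\operatorname{Re}\lambda\le-\nu\log R,\qquad0\le\operatorname{Im}\lambda\le1$$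
has area $\nu\log2$, which is larger, and it lies in $U$ because $2\nu\log\nu+\nu\log2R+1\le4\nu\log\nu$. Choose $\lambda$ in the rectangle outside the union. Then $|\tau|=e^{-\operatorname{Re}\lambda/\nu}\in[R,2R]$ and $|I_j-I_l|\ge e^{-\nu^5B}\ge e^{-b}$.
\end{proof}

Every $z$ with $|\tau|\le|z|\le3|\tau|$ can be written as
\begin{equation}\label{eq:sector}
z=\rho\,\tau_je^{i\psi/\nu},\quad1\le\rho\le3,\quad|\psi|\le\pi;\qquad\text{then}\quad(z/\tau)^\nu=Ve^{i\psi},\quad V=\rho^\nu .
\end{equation}
We say that $z$ lies in \emph{sector} $j$. For large $\nu$,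
\begin{equation}\label{eq:large}
\max_{|z|\le8R}|P(z)|\le\nu,\qquad12R\le e^\nu,\qquad c_P(4R)^{D+1}\le\nu,\qquad4^{\nu-D-1}\ge2\nu,\qquad\nu\ge10 .
\end{equation}

\begin{lemma}\label{lem:Phi}
Let \eqref{eq:large} hold and let $\tau$ be as in Lemma~\ref{lem:sep}. For $z$ as in \eqref{eq:sector},
$$|\Phi(z)|\le3e^{V(\cos\psi)^-+B},\qquad\text{and}\qquad|\Phi(z)-I_j|\le e^{-V\cos\psi+3\nu}\ \text{ if }\cos\psi\ge0 .$$
\end{lemma}

\begin{proof}
Let $\cos\psi\ge0$. Then $I_j-\Phi(z)$ is the integral of $\Phi'$ from $z$ along the circle to the point $\rho\tau_j$, and then along the ray $\zeta=\tau_jt$, $t\ge\rho$, to infinity. On the circular arc the cosine increases from $\cos\psi$ to $1$ and $|\zeta|\le8R$, so $|\Phi'|\le e^{-V\cos\psi+\nu}$; the length is at most $6R\cdot\frac\pi2\le e^\nu$. On the part $\rho\le t\le4$ of the ray, $|\zeta|\le8R$ and $t^\nu\ge V$, so $|\Phi'|\le e^{-V+\nu}$; the length is at most $6R\le e^\nu$. For $t\ge4$, $|P(\tau_jt)|\le c_P(4Rt)^{D+1}\le\nu t^{D+1}\le t^\nu/2$, and $t^\nu/2\ge4^{\nu-1}+t\ge3^\nu+t\ge V+t$;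 so $|\Phi'|\le e^{-V-t}$, and this part contributes at most $|\tau|e^{-V}\le e^{-V+\nu}$. The sum is at most $3e^{-V\cos\psi+2\nu}\le e^{-V\cos\psi+3\nu}$. In particular $|\Phi(z)|\le e^B+e^{3\nu}\le2e^B$.

Let $\cos\psi<0$. Integrate along the circle from the point with parameter $\pm\frac\pi2$ (the sign of $\psi$), where $|\Phi|\le2e^B$, to $z$. On this arc, of length at most $e^\nu$, the modulus of the cosine increases from $0$ to $|\cos\psi|$, so $|\Phi'|\le e^{V|\cos\psi|+\nu}$. Hence $|\Phi(z)|\le2e^B+e^{V|\cos\psi|+2\nu}\le3e^{V|\cos\psi|+B}$.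
\end{proof}

\subsection*{The function $F$}

Let $g_0=0$, $\nu_0=0$, $R_0=0$. Given $g_{k-1}$, $\nu_{k-1}$, $R_{k-1}$, apply the above to $P=g_{k-1}$ and $R=\max(1,8R_{k-1})$. Choose $\nu=\nu_k$ so large that Lemma~\ref{lem:sep} and \eqref{eq:large} hold, that $\nu_k\ge10^{1+\nu_{k-1}}$, and that
\begin{equation}\label{eq:bV}
kb\le(1+\tfrac1k)^\nu ,
\end{equation}
which is possible since $b$ is a fixed power of $\nu$. With $\tau=\tau^{(k)}$ from Lemma~\ref{lem:sep}, put $g_k=g_{k-1}+(z/\tau)^\nu$ and $R_k=|\tau|\in[R,2R]$. Then $R_k\ge1$ and $R_{k+1}\ge8R_k$. For $|z|\le4R_k$,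
$$\sum_{i>k}\Big(\frac{|z|}{R_i}\Big)^{\nu_i}\le\sum_{i>k}2^{-\nu_i}\le2^{1-\nu_{k+1}}\le2^{1-10\cdot10^{\nu_k}}\le e^{-10^{\nu_k}} .$$
Since $R_k\to\infty$, the limit $g=\lim g_k$ is entire, and $|g-g_k|\le e^{-10^{\nu_k}}$ on $|z|\le4R_k$. From now on $\nu,\tau,b,B,I_j,\Phi$ refer to the $k$-th step, so $\Phi'=e^{-g_k}$.

\begin{lemma}\label{lem:F}
For $z$ as in \eqref{eq:sector},
\begin{gather}
\big|\log|F'(z)|+V\cos\psi\big|\le\nu+1,\label{eq:Fprime}\\
\log^+|F(z)|\le V(\cos\psi)^-+b,\label{eq:Fsize}\\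
|F(z)-I_j|\le e^{-V\cos\psi+b}\quad\text{if }\cos\psi\ge0.\label{eq:Fnear}
\end{gather}
\end{lemma}

\begin{proof}
We have $\log|F'|=-\operatorname{Re}g$ and $g=(z/\tau)^\nu+P+(g-g_k)$ with $|P|\le\nu$, $|g-g_k|\le1$; this is \eqref{eq:Fprime}. On the segment $[0,z]$, $|g_k|\le3^\nu+\nu$. Using $|e^{-w}-1|\le e^{|w|}-1\le2|w|$ for $|w|\le1$ and $6R_k\le12R\le e^\nu$,
$$|F(z)-\Phi(z)|\le3R_k\cdot e^{3^\nu+\nu}\cdot2e^{-10^\nu}\le e^{3^\nu+2\nu-10^\nu}\le e^{-3^\nu}\le e^{-V}.$$
With Lemma~\ref{lem:Phi}, $|F(z)|\le4e^{V(\cos\psi)^-+B}$, and $|F(z)-I_j|\le2e^{-V\cos\psi+3\nu}$ if $\cos\psi\ge0$. Since $b\ge B+\log4$ and $b\ge3\nu+\log2$, the lemma follows.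
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:sharp}(i)}

Let
$$Z=\bigcup_{k\ge2}\big[R_k(1+\tfrac1k),\,R_k(1+\tfrac2k)\big].$$
The intervals are disjoint because $R_{k+1}\ge8R_k$, so $Z$ has logarithmic measure $\sum_{k\ge2}\log\frac{k+2}{k+1}=\infty$. Let $r=\rho R_k$ lie in the $k$-th interval; the symbol $o(\cdot)$ refers to $k\to\infty$, uniformly in $\rho$ and in the flags. By \eqref{eq:bV},
$$\nu\le b\le V/k=o(V).$$
On the circle $\cos\psi=\cos\nu(\theta-\arg\tau)$, so $\langle(\cos\psi)^\pm\rangle_r=1/\pi$, and each sector contributes $1/(\pi\nu)$ to these means.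

\emph{Logarithmic derivatives.} As $F(0)=0$, we have $u(0)=0$, $T=\langle u\rangle$, and $\log^+|F|\le u\le\log^+|F|+\frac12\log2$. Let $R'=r(1+\frac1\nu)\le3R_k$. On $|z|=R'$ the quantity $V$ is replaced by $V(1+\frac1\nu)^\nu\le eV$, so $T(R')\le eV+b+1$ by \eqref{eq:Fsize}, and $\Theta(r,R')\le(eV+b+2)(\nu+1)\le CV^2$. Corollary~\ref{cor:max}, which requires only non-degeneracy, gives for any Wronskian quotients $Q_1,\dots,Q_p$
\begin{equation}\label{eq:X}
\Big\langle\max_i\log^+|Q_i|\Big\rangle_r\le C(1+\log p+\log V).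
\end{equation}

\emph{The characteristic.} By \eqref{eq:Fsize}, $T(r)\le V/\pi+b+1$. For the lower bound, \eqref{eq:Fprime} gives $\log^+|F'|\ge V(\cos\psi)^--\nu-1$, and $F'/F$ is the Wronskian quotient formed from the coordinate forms. By \eqref{eq:X} with $p=1$,
$$\frac V\pi-\nu-1\le\langle\log^+|F'|\rangle_r\le\langle\log^+|F|\rangle_r+\langle\log^+|F'/F|\rangle_r\le T(r)+o(V).$$
So $T(r)=(1+o(1))V/\pi$. Since $r\le4R\le e^\nu$ and $V\ge k\nu$, the ratio $T(r)/\log r$ is unbounded, and $F$ is transcendental. Moreover $\log T(r)\le\log V+O(1)\le2\nu/k+O(1)$.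

\emph{A bound valid everywhere.} Let $1\le p\le c\log T(r)$. Then $p/\nu\to0$, and $\log p\le\log\nu=o(V)$ for large $k$. Let $A_1,\dots,A_p\in\mathbf P^1$ and $X=\max_i\log^+|Q_{A_i}|$; by \eqref{eq:X}, $\langle X\rangle_r=o(V)$. By \eqref{eq:Fsize}, \eqref{eq:Fprime} and the identity $2(\cos\psi)^-+\cos\psi=|\cos\psi|$,
$$v=2u-\log|F'|\le2V(\cos\psi)^-+2b+\log2+V\cos\psi+\nu+1\le V|\cos\psi|+3b ,$$
so \eqref{eq:pointupper} gives on $|z|=r$
\begin{equation}\label{eq:everywhere}
\max_i\log\frac1{d(F(z),A_i)}\le V|\cos\psi|+X(z)+3b .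
\end{equation}
The mean of the right side is about $2T$. The gain comes from the sectors in which no $A_i$ is close to the limit $I_j$.

\emph{One point serves one sector.} Fix $\alpha\in(0,\frac12)$. Say that a point $A\in\mathbf P^1$ \emph{serves} sector $j$ if there is $z$ in sector $j$ with $|z|=r$, $\cos\psi\ge2\alpha$ and $d(F(z),A)\le e^{-\alpha V}$. Suppose that $A$ serves sectors $j\ne l$, by way of points $z,z'$. The chordal distance satisfies the triangle inequality, so $d(F(z),F(z'))\le2e^{-\alpha V}$. By \eqref{eq:Fsize}, $|F(z)|,|F(z')|\le e^b$, hence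
$$|F(z)-F(z')|=d(F(z),F(z'))\sqrt{(1+|F(z)|^2)(1+|F(z')|^2)}\le4e^{-\alpha V+2b},$$
and \eqref{eq:Fnear} gives $|I_j-I_l|\le4e^{-\alpha V+2b}+2e^{-2\alpha V+b}\le6e^{-\alpha V+2b}$. By Lemma~\ref{lem:sep} this forces $\alpha V\le3b+\log6$, which is false for large $k$ since $V\ge kb$. So the points $A_1,\dots,A_p$ serve at most $p$ of the $\nu$ sectors.

\emph{Conclusion.} In a sector that is not served, the left side of \eqref{eq:everywhere} is less than $\alpha V$ where $\cos\psi\ge2\alpha$, and at most $2\alpha V+X+3b$ where $0\le\cos\psi<2\alpha$, by \eqref{eq:everywhere}. Where $\cos\psi<0$, and in the served sectors, we use \eqref{eq:everywhere} as it stands. In all cases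
$$\max_i\log\frac1{d(F(z),A_i)}\le V(\cos\psi)^-+\mathbf 1_{\mathrm{served}}(z)\,V(\cos\psi)^++2\alpha V+X(z)+3b .$$
Taking the mean and then the supremum over $A_1,\dots,A_p$,
$$m_p(r)\le\frac V\pi+\frac p\nu\cdot\frac V\pi+2\alpha V+o(V)=(1+2\pi\alpha+o(1))T(r).$$
Since $\alpha$ is arbitrary, $\limsup m_{p(r)}(r)/T(r)\le1$ as $r\to\infty$ in $Z$.

If $E$ is any set of finite logarithmic measure, then $Z\setminus E$ has infinite logarithmic measure and is therefore unbounded. On it $m_p+N_1=m_p\le(1+o(1))T$, so the relation $m_p+N_1=(2+o(1))T$ cannot hold outside $E$. With $p=[\log T(r)]$ this shows that $N=1$ fails for this curve. \qed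

\begin{thebibliography}{9}

\bibitem{revers}
\emph{Reversion of Cartan's Second Main Theorem},\\
\texttt{http://www.math.purdue.edu/\%7Eeremenko/dvi/revers.pdf}

\end{thebibliography}
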